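\title{An Asplund space with no smooth norm, equivalent or not}

\begin{abstract}
We show that an Asplund space need not admit a $C^1$-smooth norm, even when
the norm is not required to be equivalent to the original one. The example is
$X=C_0(T)$, where $T$ is the tree of all functions from countable ordinals
into $\omega_1$. No continuous norm on $X$ is G\^ateaux differentiable at all
nonzero points. More precisely, a continuous seminorm on $X$ that is G\^ateaux
differentiable wherever it is positive vanishes on the functions supported
above $v$, for cofinally many $v\in T$. We derive the corresponding statements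
for convex functions and for bounded operators on $X$.
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces in this paper are real. Let $(X,\|\cdot\|)$ be a Banach
space and let $F$ be a real function on an open set $U\subset X$. The function
$F$ is \emph{G\^ateaux differentiable} at $x\in U$ if there is $F'(x)\in X^*$
such that
\[
\lim_{\tau\to0}\frac{F(x+\tau h)-F(x)}{\tau}=F'(x)(h)\qquad\text{for every }h\in X,
\]
and \emph{Fr\'echet differentiable} at $x$ if, in addition, the limit is
uniform over $\|h\|\le1$. If for a single direction $h$ the function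
$\tau\mapsto F(x+\tau h)$ has different left and right derivatives at $0$, we
say that $F$ has a \emph{corner} at $x$; then $F$ is not G\^ateaux
differentiable at $x$. The symbols $C^1$ and $C^\infty$ refer to Fr\'echet
derivatives.

The space $X$ is an \emph{Asplund space} if every continuous convex function
on an open convex subset of $X$ is Fr\'echet differentiable on a dense
$G_\delta$ subset of its domain. Equivalently, every separable closed subspace
of $X$ has a separable dual. The second form shows that closed subspaces of
Asplund spaces are Asplund.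

\begin{definition}\label{def:smooth}
A \emph{(not necessarily equivalent) $C^1$-smooth norm} on $X$ is a norm $p$
on the vector space $X$ that is Fr\'echet differentiable, with respect to
$\|\cdot\|$, at every point of $X\setminus\{0\}$, and whose derivative
$X\setminus\{0\}\to X^*$ is continuous. The norm $p$ may or may not be
equivalent to $\|\cdot\|$.
\end{definition}

Such a norm is continuous on $X$. Indeed, it is continuous at some
$x_0\ne0$, hence bounded on a ball around $x_0$; the inequality
$p(h)\le p(x_0+h)+p(x_0)$ bounds $p$ on a ball around $0$, so that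
$p\le C\|\cdot\|$ for some $C$, and $|p(x)-p(y)|\le p(x-y)\le C\|x-y\|$. What
is given up, compared with an equivalent norm, is only the lower bound
$p\ge c\|\cdot\|$. The following question is posed in
\cite[Open problem 36]{problems}.

\begin{quote}
\emph{Let $X$ be an infinite-dimensional Asplund space. Does $X$ admit a (not
necessarily equivalent) $C^1$-smooth norm?}
\end{quote}

A continuous norm is a continuous convex function. On an Asplund space it is
therefore Fr\'echet differentiable on a dense $G_\delta$ set, and it always
has a corner at $0$. The question asks whether some norm can be chosen with no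
other exceptional point. Once equivalence is dropped, smooth norms are easy to
produce, as the next example shows.

\begin{example}\label{ex:injection}
If $S\colon X\to Y$ is a bounded linear injection and $q$ is a $C^1$-smooth
norm on $Y$, then $q\circ S$ is a $C^1$-smooth norm on $X$ by the chain rule.
Let $X$ be separable, let $(x_n)$ be dense in its unit sphere, and let
$x_n^*\in X^*$ satisfy $\|x_n^*\|=x_n^*(x_n)=1$. If $\|x\|=1$ and
$\|x-x_n\|<1$, then $x_n^*(x)>0$; so $Sx=(2^{-n}x_n^*(x))_n$ is a bounded
injection into $\ell_2$. Thus every separable Banach space has a $C^1$-smooth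
norm, including $\ell_1$, which is not Asplund because its dual $\ell_\infty$
is not separable. Further, for every set $\Gamma$ the space $c_0(\Gamma)$ has
an equivalent norm that is $C^\infty$ off $0$ (Kuiper; see
\cite[Ch.~V]{DGZ}), so every space with a bounded linear injection into some
$c_0(\Gamma)$ has a $C^1$-smooth norm.
\end{example}

The requirement is thus so weak that non-Asplund spaces can meet it, while
the Asplund property only adds differentiability. One would guess that the
answer is yes. It is no, and even G\^ateaux differentiability cannot be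
achieved. The example is $X=C_0(T)$, where $T$ is the tree of all transfinite
sequences of countable length whose terms are countable ordinals, with the
locally compact topology described in Section~\ref{sec:space}.

\begin{theorem}\label{thm:A}
The space $X=C_0(T)$ is an infinite-dimensional Asplund space, and it admits
no continuous norm that is G\^ateaux differentiable at every nonzero point. In
particular, $X$ admits no (not necessarily equivalent) $C^1$-smooth norm.
\end{theorem}

The theorem comes from a statement about seminorms. For $v\in T$ let $X_v$ be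
the subspace of those functions in $X$ that vanish at every point not strictly
above $v$.

\begin{theorem}\label{thm:B}
Let $p$ be a continuous seminorm on $X$ that is G\^ateaux differentiable at
every $f$ with $p(f)>0$. Then for every $r\in T$ there is $v\ge r$ with
$p|_{X_v}=0$.
\end{theorem}

The proof adapts R.~Haydon's tree technique so that equivalence of the norm
is not needed. The two new ingredients are the use of uncountable branching
(Lemma~\ref{lem:good}) and a lower bound that stands in for equivalence
(Lemma~\ref{lem:lower}). Section~\ref{sec:model} carries out the argument for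
weighted supremum norms and outlines the general case, which occupies
Sections~\ref{sec:good}--\ref{sec:stairs}. Section~\ref{sec:convex} extends
Theorem~\ref{thm:B} to convex functions and to operators, and gives examples
of every density at least $2^{\aleph_0}$. Section~\ref{sec:sharp} shows that
the conclusion of Theorem~\ref{thm:B} cannot be improved to vanishing above a
whole level of the tree.

\section{The tree and the space}\label{sec:space}

\subsection*{The order}
As usual an ordinal is the set of smaller ordinals, and $\omega_1$ is the
first uncountable ordinal. Let $T$ be the set of all functions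
$t\colon\alpha\to\omega_1$ with $\alpha<\omega_1$; the ordinal $\alpha$ is the
\emph{length} $|t|$ of $t$. We put $s\le t$ if $t$ extends $s$. The least
element is the empty function $\emptyset$, the \emph{root}. The elements below
$t$ are the restrictions $t|_\beta$, $\beta\le|t|$, and they form a countable
well-ordered chain. We write
\[
(a,b]=\{x:a<x\le b\}\ \ (a\le b),\qquad [\emptyset,b]=\{x:x\le b\},
\]
\[
T_t=\{x:x\ge t\},\qquad T_{>t}=\{x:x>t\},
\]
so that $(a,a]=\emptyset$. Three properties of the order are used throughout.

\emph{Suprema.} If $t_0\le t_1\le\cdots$, then $\sup t_n=\bigcup t_n$ belongs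
to $T$, because a countable union of countable ordinals is a countable
ordinal. We have $x\ge\sup t_n$ if and only if $x\ge t_n$ for all $n$. If
$x<\sup t_n$, then $|x|<|t_n|$ for some $n$, and so $x<t_n$.

\emph{Branching.} For $\xi<\omega_1$ let $t^{\frown}\xi$ be the extension of
$t$ of length $|t|+1$ with last value $\xi$. These are the immediate
successors of $t$. There are uncountably many of them, and the sets
$T_{t^{\frown}\xi}$ are pairwise disjoint with union $T_{>t}$.

\emph{Meets.} Any $s,t\in T$ have a longest common restriction $s\wedge t$,
and $x\le s$ and $x\le t$ hold together if and only if $x\le s\wedge t$.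

Suprema enter the proof mostly through the following fact.

\begin{lemma}[stabilization]\label{lem:stab}
Let $w\in T$ and let $m\colon T_w\to\mathbb R$ be bounded and monotone. Then
there is $v\ge w$ such that $m$ is constant on $T_v$.
\end{lemma}

\begin{proof}
Replacing $m$ by $-m$ if necessary, assume that $m$ is nondecreasing. Put
$u_0=w$, choose $u_{n+1}\ge u_n$ with
$m(u_{n+1})\ge\sup_{T_{u_n}}m-2^{-n}$, and let $v=\sup u_n$. If $u\ge v$,
then $u\in T_{u_n}$, so
$m(v)\le m(u)\le m(u_{n+1})+2^{-n}\le m(v)+2^{-n}$ for all $n$.
\end{proof}

\subsection*{The topology}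
A set $U\subset T$ is declared open if for every $t\in U$ whose length is a
(nonzero) limit ordinal there is $s<t$ with $(s,t]\subset U$. Two intervals
$(s,t]$ and $(s',t]$ are nested, so this is a topology. The root and the
points of successor length are isolated, and a point of limit length is
approached only from below, along its own chain of predecessors. A space is
\emph{scattered} if every nonempty subset has a point that is isolated in that
subset.

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] The sets $[\emptyset,b]$ and $(a,b]$ are open and compact, and $T$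
is a locally compact Hausdorff space.
\item[(b)] Every $T_{>t}$ is clopen, and $T_s$ is clopen when $s$ has
successor length.
\item[(c)] The one-point compactification $K$ of $T$ is scattered.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x\in(a,b]$, then $(a,x]\subset(a,b]$, so $(a,b]$ is open; and
$[\emptyset,b]=\{\emptyset\}\cup(\emptyset,b]$ is open. Take an open cover of
$[\emptyset,b]$. For $x\neq\emptyset$ there is $x'<x$ such that $(x',x]$ lies
in one member of the cover: by definition if $|x|$ is a limit, and with $x'$
the immediate predecessor otherwise. The sequence $b>b'>b''>\cdots$ has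
strictly decreasing lengths, so it reaches the root after finitely many steps,
and we obtain a finite subcover. The set
$(a,b]=[\emptyset,b]\setminus[\emptyset,a]$ is relatively closed in
$[\emptyset,b]$, hence compact. Points $s<t$ are separated by $[\emptyset,s]$
and $(s,t]$. Incomparable points $s,t$ are separated by $(s\wedge t,s]$ and
$(s\wedge t,t]$, which are disjoint by the property of meets. Finally, each
$t$ has the compact neighborhood $[\emptyset,t]$.

(b) If $x>t$, then $(t,x]\subset T_{>t}$, so $T_{>t}$ is open; and
$T_s=\{s\}\cup T_{>s}$ is open when $s$ is isolated. Both sets are closed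
upward in the order, so a point $x$ outside one of them has the neighborhood
$[\emptyset,x]$ disjoint from it.

(c) Let $A\subset K$ be nonempty. If $A=\{\infty\}$ there is nothing to prove.
Otherwise let $t\in A\cap T$ have minimal length; then
$[\emptyset,t]\cap A=\{t\}$, and $[\emptyset,t]$ is open in $K$.
\end{proof}

\subsection*{The space}
Let $X=C_0(T)$ be the space of continuous $f\colon T\to\mathbb R$ such that
$\{|f|\ge\varepsilon\}$ is compact for every $\varepsilon>0$, with the
supremum norm $\|\cdot\|_\infty$. Compact subsets of a Hausdorff space are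
closed, so the intervals in Lemma~\ref{lem:top}(a) are compact and clopen, and
their indicator functions $\mathbf 1_{(a,b]}$ and $\mathbf 1_{[\emptyset,b]}$
belong to $X$. For a clopen set $A\subset T$ we identify $C_0(A)$ with the
functions in $X$ that vanish off $A$, and we put
\[
X_u=C_0(T_{>u})=\{\varphi\in X:\varphi=0\text{ off }T_{>u}\}.
\]
Then $X_{u'}\subset X_u$ for $u\le u'$, and $\mathbf 1_{(u,w]}\in X_u$ for
$w\ge u$. Branching has the following consequence: if $s_1,\dots,s_n$ are
distinct immediate successors of one point and $\varphi_i\in C_0(T_{s_i})$,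
then the $\varphi_i$ have disjoint supports, so
\begin{equation}\label{eq:disjoint}
\|\varphi_1+\dots+\varphi_n\|_\infty=\max_i\|\varphi_i\|_\infty .
\end{equation}

\begin{lemma}\label{lem:dense}
For every $v\in T$ the span of $\{\mathbf 1_{(v,w]}:w>v\}$ is dense in $X_v$.
The span of $\{\mathbf 1_{[\emptyset,w]}:w\in T\}$ is dense in $X$.
\end{lemma}

\begin{proof}
We use the Stone--Weierstrass theorem for a locally compact Hausdorff space
$L$: a subalgebra of $C_0(L)$ is dense if it separates the points of $L$ and
has, for each point, a member that is nonzero there. Let $L=T_{>v}$. For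
$w,w'>v$ we have $w\wedge w'\ge v$ and
$\mathbf 1_{(v,w]}\mathbf 1_{(v,w']}=\mathbf 1_{(v,w\wedge w']}$, which is
either a generator or $0$; so the span is an algebra. The function
$\mathbf 1_{(v,x]}$ equals $1$ at $x$ and $0$ at every $y\not\le x$. Of two
distinct points, one is not below the other, so the algebra separates points.
For $L=T$ replace $(v,w]$ by $[\emptyset,w]$ throughout.
\end{proof}

\begin{proposition}\label{prop:asplund}
$X$ is an infinite-dimensional Asplund space.
\end{proposition}

\begin{proof}
By Namioka and Phelps \cite{NP}, $C(K)$ is Asplund when $K$ is a scattered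
compact space. By Lemma~\ref{lem:top}(c) this applies to the one-point
compactification of $T$, and $X$ is the closed subspace of functions vanishing
at $\infty$. The indicators of the isolated points are linearly independent.
\end{proof}

\begin{remark}\label{rem:direct}
The Asplund property can also be seen directly. By Lemma~\ref{lem:dense}, a
separable subspace $Y\subset X$ lies in the closed span of countably many
functions $\mathbf 1_{[\emptyset,w_n]}$. The set $S=\bigcup_n[\emptyset,w_n]$
is countable and open, and restriction to $S$ embeds this closed span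
isometrically in $C_0(S)$. By the Riesz representation theorem
$C_0(S)^*=\ell_1(S)$, and $Y^*$ is a quotient of this separable space.
\end{remark}

\begin{remark}\label{rem:nosup}
Suprema cannot be dispensed with. The elements of $T$ of finite length form a
tree $\Gamma$ with the same branching but without suprema. It is discrete, so
$C_0(\Gamma)=c_0(\Gamma)$, which has an equivalent $C^\infty$ norm
(Example~\ref{ex:injection}).
\end{remark}

\section{A model case: weighted supremum norms}\label{sec:model}

The supremum norm has an obvious corner. If $b<t<u$, $f=\mathbf 1_{(b,t]}$ and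
$e=\mathbf 1_{(t,u]}$, then $\|f+\lambda e\|_\infty=\max(1,|\lambda|)$, which
is flat to the left of $\lambda=1$ and has slope $1$ to the right. Since
equivalence is not required, one can try to remove this corner by giving the
interval $(t,u]$ a smaller weight than $(b,t]$. The tree does not allow this
to be done everywhere.

Let $\rho\colon T\to(0,1]$ be arbitrary and put
$p_\rho(f)=\sup_{x\in T}\rho(x)|f(x)|$. This is a continuous norm on $X$. It
is not equivalent to $\|\cdot\|_\infty$ if $\rho$ takes arbitrarily small
values at isolated points $s$, because $p_\rho(\mathbf 1_{\{s\}})=\rho(s)$.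
We find a corner of $p_\rho$ at a nonzero point.

The function $\mu(v)=\sup\{\rho(x):x>v\}$ is nonincreasing with values in
$(0,1]$. By Lemma~\ref{lem:stab} there is $b\in T$ such that $\mu$ has a
constant value $\kappa>0$ on $T_b$. Given $v\ge b$, put $x_0=v$ and choose
$x_n>x_{n-1}$ with $\rho(x_n)>\kappa-1/n$; this is possible because
$\mu(x_{n-1})=\kappa$. Let $v^+=\sup x_n$. Then the supremum of $\rho$ over
$(v,u]$ is exactly $\kappa$ for every $u\ge v^+$. With $t=b^+$, $u=t^+$,
$f=\mathbf 1_{(b,t]}$ and $e=\mathbf 1_{(t,u]}$ we get
\[
p_\rho(f+\lambda e)=\kappa\max(1,|\lambda|),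
\]
and $p_\rho$ has a corner at $f+e=\mathbf 1_{(b,u]}$.

Three features of $p_\rho$ were used, and each must be recovered for a general
continuous seminorm $p$.

\emph{Flatness to the left.} Prolonging the plateau of $f$ from $t$ to $u$ did
not change the norm, and adding a function supported above $t$ could not lower
it. With convexity, these two facts force $\lambda\mapsto p(f+\lambda e)$ to
be constant between $0$ and the height of $f$. For $p_\rho$ the second fact is
free, since $p_\rho$ is monotone in $|f|$. For general $p$ both facts hold
once the plateau is long enough; this is where branching is used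
(Section~\ref{sec:good}).

\emph{No decay.} Above $b$ all long intervals had norm $\kappa>0$. In general
we obtain a lower bound $\kappa$ for long intervals
(Section~\ref{sec:lower}).

\emph{Positive slope to the right.} For $p_\rho$ this came from a formula.
For general $p$ there may be no corner at the first attempt: on the plane
spanned by $f$ and $e$, the norm of $xf+ye$ may equal $|x|$ for all
$|y|\le 2|x|$, say. But if $p$ is differentiable at $f+ce$, where $c$ is the
height of $f$, then the slope to the right of $c$ is also $0$, and we can pass
to the taller function $f+(c+\delta)e$ while $p$ grows by less than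
$\kappa\delta/4$. Repeating this step builds a rising staircase along a
branch, on which $p$ grows more slowly than $\kappa/4$ times the height. The
lower bound will give $p\ge\kappa/2$ times the height, so the climb must stop,
and it can only stop at a corner. To find the stopping place without a
transfinite recursion, we minimize $p$ minus $\kappa/4$ times the height
(Section~\ref{sec:stairs}).

\section{Good points}\label{sec:good}

In Sections~\ref{sec:good}--\ref{sec:stairs}, $p$ is a seminorm on $X$ with
$p\le C\|\cdot\|_\infty$.

\begin{definition}\label{def:good}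
Let $f\in X$, $t\in T$ and $c\in\mathbb R$. A point $v\ge t$ is \emph{good for
$(f,t,c)$} if there is a number $M$ such that
\begin{equation}\label{eq:good}
p\bigl(f+c\mathbf 1_{(t,u]}\bigr)=M\le p\bigl(f+c\mathbf 1_{(t,u]}+\varphi\bigr)
\qquad\text{for all }u\ge v\text{ and }\varphi\in X_u .
\end{equation}
\end{definition}

Think of $f$ as vanishing above $t$ and of $c\mathbf 1_{(t,u]}$ as a plateau
of height $c$ attached at $t$. Once the plateau has passed $v$, its length and
direction do not matter, and nothing placed above its end lowers $p$. If $v$
is good, then so is every $v'\ge v$, with the same $M$. In the model case, if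
$t\ge b$ and $f$ vanishes above $t$, then $t^+$ is good for $(f,t,c)$ with
$M=\max(p_\rho(f),\kappa|c|)$.

The infimum over $\varphi$ in \eqref{eq:good} turns out to be monotone in $u$,
so Lemma~\ref{lem:stab} makes it constant. The difficulty is to show that it
is attained at $\varphi=0$. Without branching this is false.

\begin{example}[one branch is not enough]\label{ex:branch}
Replace $T$ by the ordinal space $\omega_1$, a tree with a single branch in
which countable suprema exist. For $f\in C_0(\omega_1)$ let
$(Df)(\alpha)=f(\alpha+1)-f(\alpha)$. If $|(Df)(\alpha)|\ge\varepsilon$ for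
infinitely many $\alpha$, take such $\alpha_1<\alpha_2<\cdots$; both
$\alpha_n$ and $\alpha_n+1$ converge to $\sup\alpha_n<\omega_1$, against
continuity. So $D$ maps $C_0(\omega_1)$ boundedly into $c_0(\omega_1)$. If
$Df=0$, then $f$ is constant by transfinite induction, hence $0$. By
Example~\ref{ex:injection}, $C_0(\omega_1)$ has a $C^1$-smooth norm. For the
norm $p(f)=\|Df\|_\infty$ good points need not exist. Let $n\ge2$, $f(j)=j/n$
for $j\le n$, and $f=0$ beyond $n$. For every $u\ge n$ the function
$f+\mathbf 1_{(n,u]}$ drops by $1$ after $u$, so its norm is $1$, while adding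
the ramp $\varphi(u+j)=1-j/n$, $1\le j\le n$, lowers the norm to $1/n$.
\end{example}

In $T$, a function $\varphi$ that lowers $p$ can be found above each of the
uncountably many successors of $u$. The average of many such functions still
lowers $p$, by convexity, and is uniformly small, by \eqref{eq:disjoint}.

\begin{lemma}\label{lem:good}
Let $t\le w$ in $T$, and let $(f_k,t,c_k)$, $k\in\mathbb N$, be countably many
triples with the same $t$. Then there is $v\ge w$ that is good for all of
them.
\end{lemma}

\begin{proof}
First consider one triple $(f,t,c)$. For $u\ge t$ let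
\[
m(u)=\inf\bigl\{p(f+c\mathbf 1_{(t,u]}+\varphi):\varphi\in X_u\bigr\},
\]
so that $0\le m(u)\le C(\|f\|_\infty+|c|)$. If $t\le u\le u'$ and
$\varphi'\in X_{u'}$, then
\[
c\mathbf 1_{(t,u']}+\varphi'=c\mathbf 1_{(t,u]}+\bigl(c\mathbf 1_{(u,u']}+\varphi'\bigr),
\]
and the bracket lies in $X_u$. Hence $m(u)\le m(u')$. By
Lemma~\ref{lem:stab} there is $v\ge w$ such that $m$ has a constant value $M$
on $T_v$. This gives the inequality in \eqref{eq:good}.

Fix $u\ge v$ and put $g=f+c\mathbf 1_{(t,u]}$. Taking $\varphi=0$ gives
$p(g)\ge M$, and we must show $p(g)\le M$. Let $\varepsilon>0$. For each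
immediate successor $s$ of $u$ we have $m(s)=M$, so there is
$\varphi_s\in X_s$ with $p(f+c\mathbf 1_{(t,s]}+\varphi_s)<M+\varepsilon$.
Since $(t,s]=(t,u]\cup\{s\}$, this reads
\[
p(g+\chi_s)<M+\varepsilon,\qquad\text{where }
\chi_s=c\mathbf 1_{\{s\}}+\varphi_s\in C_0(T_s).
\]
There is no a priori bound on $\|\chi_s\|_\infty$. But the uncountable set of
successors is the union of the sets $\{s:\|\chi_s\|_\infty\le L\}$,
$L\in\mathbb N$, so one of these is infinite. Take distinct $s_1,\dots,s_n$ in
it and let $\chi=\frac1n\sum_i\chi_{s_i}$. Then $\|\chi\|_\infty\le L/n$ by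
\eqref{eq:disjoint}, and $p(g+\chi)\le\frac1n\sum_ip(g+\chi_{s_i})<M+\varepsilon$.
Therefore
\[
p(g)\le p(g+\chi)+p(\chi)\le M+\varepsilon+CL/n .
\]
Letting $n\to\infty$ and then $\varepsilon\to0$ gives $p(g)\le M$. So $v$ is
good for $(f,t,c)$.

For countably many triples choose $w\le v_1\le v_2\le\cdots$ with $v_k$ good
for the $k$-th triple, and let $v=\sup v_k$.
\end{proof}

\section{A lower bound on long intervals}\label{sec:lower}

A seminorm such as $f\mapsto|f(\emptyset)|$ is smooth wherever it is positive,
so a corner can be expected only if $p$ keeps seeing the functions supported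
high in the tree. We fix $r\in T$ and assume
\begin{equation}\label{eq:H}
\text{for every }v\ge r\text{ there is }w>v\text{ with }p(\mathbf 1_{(v,w]})>0.
\end{equation}
If $p$ is equivalent to $\|\cdot\|_\infty$, then $p(\mathbf 1_{(v,w]})$ is
bounded below by one positive constant. Hypothesis \eqref{eq:H} contains no
uniformity at all, and none holds over all intervals: if
$\rho(t^{\frown}k)=2^{-k}$ for $t\in T$, $k<\omega$, and $\rho=1$ elsewhere,
then $p_\rho(\mathbf 1_{(v,v^{\frown}k]})=2^{-k}$ for every $v$. For intervals
whose upper end is good, uniformity does hold above a suitable point.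

\begin{lemma}\label{lem:lower}
Assume \eqref{eq:H}. There are $b\ge r$ and $\kappa>0$ such that
$p(\mathbf 1_{(v,w]})\ge\kappa$ whenever $v\ge b$, $w>v$, and $w$ is good for
$(0,v,1)$.
\end{lemma}

\begin{proof}
Suppose not. Then for every $b\ge r$ and $\kappa>0$ there is a pair $v<w$
violating the conclusion, and we can choose inductively
$r\le v_0<w_0\le v_1<w_1\le\cdots$ with $w_n$ good for $(0,v_n,1)$ and
$p(\mathbf 1_{(v_n,w_n]})<2^{-n}$. Let $v_\infty=\sup v_n$; then
$v_\infty\ge w_n$ for all $n$. Let $w>v_\infty$ be arbitrary. Goodness of
$w_n$ says that $p(\mathbf 1_{(v_n,u]})$ is the same for all $u\ge w_n$. We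
apply this with $u=w$ and $u=v_\infty$:
\[
p(\mathbf 1_{(v_\infty,w]})
=p\bigl(\mathbf 1_{(v_n,w]}-\mathbf 1_{(v_n,v_\infty]}\bigr)
\le 2\,p(\mathbf 1_{(v_n,w_n]})<2^{1-n}.
\]
So $p(\mathbf 1_{(v_\infty,w]})=0$ for every $w>v_\infty$, and
$v_\infty\ge r$. This contradicts \eqref{eq:H}.
\end{proof}

\section{Staircases and the corner}\label{sec:stairs}

\begin{proposition}\label{prop:corner}
Let $p$ be a continuous seminorm on $X$ and let $r\in T$ satisfy
\eqref{eq:H}. Then there is $g\in X$ with $p(g)>0$ at which $p$ is not
G\^ateaux differentiable.
\end{proposition}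

Let $b$ and $\kappa$ be as in Lemma~\ref{lem:lower}; this is the only use of
\eqref{eq:H}.

\begin{definition}\label{def:stair}
A \emph{staircase} is a pair $(f,t)$ with $t>b$ and $f\in X$, such that $f$
vanishes off $(b,t]$ and is positive and nondecreasing on $(b,t]$. Its
\emph{height} is $f(t)=\|f\|_\infty$. A staircase $(g,u)$ \emph{extends}
$(f,t)$, written $(f,t)\preceq(g,u)$, if $t\le u$ and $g=f$ on $(b,t]$. A
staircase $(f,t)$ is \emph{stable} if $t$ is good for $(f,t,f(t))$. Finally,
$\mathcal P$ is the set of stable staircases with
\begin{equation}\label{eq:P}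
p(f)\ge\tfrac\kappa2 f(t).
\end{equation}
\end{definition}

The relation $\preceq$ is reflexive and transitive. For a stable staircase,
\eqref{eq:good} with $u=t$ gives $M=p(f)$, so stability means
\begin{equation}\label{eq:stable}
p\bigl(f+f(t)\mathbf 1_{(t,u]}\bigr)=p(f)\le
p\bigl(f+f(t)\mathbf 1_{(t,u]}+\varphi\bigr)
\qquad(u\ge t,\ \varphi\in X_u),
\end{equation}
and in particular
\begin{equation}\label{eq:mono}
p(f)\le p(f+\varphi)\qquad(\varphi\in X_t).
\end{equation}
These are the two facts that give flatness to the left. Condition
\eqref{eq:P} says $p(f)\ge\frac\kappa2\|f\|_\infty$: on $\mathcal P$ the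
seminorm behaves like an equivalent norm. We must show that $\mathcal P$ is
nonempty and closed under the two operations of the climb, adding a step and
passing to a limit. Stability of a new step comes from one observation. Let
$f\in X$ vanish on $T_{>t}$, let $v>t$ be good for $(f,t,c)$, and put
$g=f+c\mathbf 1_{(t,v]}$. Then $g(v)=c$, and
$g+c\mathbf 1_{(v,u]}=f+c\mathbf 1_{(t,u]}$ for $u\ge v$; hence
\begin{equation}\label{eq:obs}
v\text{ is good for }(g,v,g(v)).
\end{equation}

\begin{lemma}[adding a step]\label{lem:step}
The set $\mathcal P$ is nonempty. If $(f,t)\in\mathcal P$, $\lambda\ge f(t)$,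
and $u>t$ is good for both $(f,t,\lambda)$ and $(0,t,1)$, then
$(f+\lambda\mathbf 1_{(t,u]},u)$ belongs to $\mathcal P$ and extends $(f,t)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:good}, applied with $w$ an immediate successor of $b$, there
is $s>b$ good for $(0,b,1)$. The staircase $(\mathbf 1_{(b,s]},s)$ is stable
by \eqref{eq:obs}, and $p(\mathbf 1_{(b,s]})\ge\kappa$ by
Lemma~\ref{lem:lower}.

Now let $g=f+\lambda\mathbf 1_{(t,u]}$. Since $\lambda\ge f(t)$, the pair
$(g,u)$ is a staircase of height $\lambda$ that extends $(f,t)$, and it is
stable by \eqref{eq:obs}. By \eqref{eq:mono}, $p(f)\le p(g)$. By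
Lemma~\ref{lem:lower}, $p(\mathbf 1_{(t,u]})\ge\kappa$. Hence
\[
\lambda\kappa\le p(\lambda\mathbf 1_{(t,u]})=p(g-f)\le p(g)+p(f)\le2p(g).
\qedhere
\]
\end{proof}

At a limit stage the issue is continuity of the limit function at the top
point. This is why staircases are required to be nondecreasing: bounded
heights then converge, and the convergence of the functions is uniform.

\begin{lemma}[limits]\label{lem:limit}
Let $(f_0,t_0)\preceq(f_1,t_1)\preceq\cdots$ in $\mathcal P$ have bounded
heights $c_n=f_n(t_n)$. Then there is $(f_\infty,t_\infty)\in\mathcal P$ that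
extends every $(f_n,t_n)$, with $f_\infty(t_\infty)=\lim c_n$ and
$p(f_\infty)=\lim p(f_n)$.
\end{lemma}

\begin{proof}
We have $c_n=f_{n+1}(t_n)\le f_{n+1}(t_{n+1})=c_{n+1}$, so $c_n$ increases to
a finite limit $c_\infty$. Let $t_\infty=\sup t_n$. By the property of
suprema, $(b,t_\infty]=\bigcup_n(b,t_n]\cup\{t_\infty\}$. Define
$f_\infty=f_n$ on $(b,t_n]$, $f_\infty(t_\infty)=c_\infty$, and $f_\infty=0$
off $(b,t_\infty]$. The first clause is consistent because the staircases
extend one another. If $t_\infty=t_n$ for some $n$, then $c_m=f_m(t_n)=c_n$
for $m\ge n$, so the second clause agrees with the first. On $(b,t_m]$ the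
function $f_\infty=f_m$ is positive, nondecreasing and at most
$c_m\le c_\infty$; so $f_\infty$ is positive and nondecreasing on
$(b,t_\infty]$.

Let $g_n=f_n+c_n\mathbf 1_{(t_n,t_\infty]}\in X$. Off $(t_n,t_\infty]$ we have
$g_n=f_\infty$. On $(t_n,t_\infty]$ we have $g_n=c_n$, while $f_\infty$ takes
values between $f_\infty(t_n)=c_n$ and $c_\infty$. Thus
$\|f_\infty-g_n\|_\infty\le c_\infty-c_n\to0$. It follows that
$f_\infty\in X$, so $(f_\infty,t_\infty)$ is a staircase extending every
$(f_n,t_n)$.

Let $w\ge t_\infty$ and $\varphi\in X_w$. Since
$g_n+c_n\mathbf 1_{(t_\infty,w]}=f_n+c_n\mathbf 1_{(t_n,w]}$, stability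
\eqref{eq:stable} of $(f_n,t_n)$, used with $u=t_\infty$ and with $u=w$, gives
\[
p(f_n)=p(g_n)=p\bigl(g_n+c_n\mathbf 1_{(t_\infty,w]}\bigr)
\le p\bigl(g_n+c_n\mathbf 1_{(t_\infty,w]}+\varphi\bigr).
\]
As $n\to\infty$, $g_n\to f_\infty$ and $c_n\to c_\infty$, and continuity of
$p$ yields $p(f_n)\to p(f_\infty)$ together with
\[
p(f_\infty)=p\bigl(f_\infty+c_\infty\mathbf 1_{(t_\infty,w]}\bigr)
\le p\bigl(f_\infty+c_\infty\mathbf 1_{(t_\infty,w]}+\varphi\bigr).
\]
So $(f_\infty,t_\infty)$ is stable, and \eqref{eq:P} passes to the limit.
\end{proof}

For $(f,t)\in\mathcal P$ put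
\[
E(f,t)=p(f)-\tfrac\kappa4f(t).
\]
By \eqref{eq:P}, $E(f,t)\ge\frac\kappa4f(t)>0$. An extension lowers $E$
exactly when it gains height at a cost in $p$ of less than $\kappa/4$ per
unit. We look for a staircase that has no such extension.

\begin{lemma}\label{lem:min}
There is $(f,t)\in\mathcal P$ such that $E(g,u)\ge E(f,t)$ for every
$(g,u)\in\mathcal P$ that extends $(f,t)$.
\end{lemma}

\begin{proof}
For $(f,t)\in\mathcal P$ let $I(f,t)$ be the infimum of $E$ over all
extensions of $(f,t)$ in $\mathcal P$; then $0\le I(f,t)\le E(f,t)$. Start
with any $(f_0,t_0)\in\mathcal P$ and choose inductively extensions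
$(f_{n+1},t_{n+1})\in\mathcal P$ of $(f_n,t_n)$ with
\[
E(f_{n+1},t_{n+1})\le I(f_n,t_n)+2^{-n}\le E(f_n,t_n)+2^{-n}.
\]
Then $\frac\kappa4f_n(t_n)\le E(f_n,t_n)\le E(f_0,t_0)+2$, so the heights are
bounded. Let $(f_\infty,t_\infty)$ be given by Lemma~\ref{lem:limit}; then
$E(f_n,t_n)\to E(f_\infty,t_\infty)$. If $(g,u)\in\mathcal P$ extends
$(f_\infty,t_\infty)$, it extends every $(f_n,t_n)$, so
$E(g,u)\ge I(f_n,t_n)\ge E(f_{n+1},t_{n+1})-2^{-n}$. Let $n\to\infty$.
\end{proof}

One point remains. To apply Lemma~\ref{lem:step} to a step of height
$c+\delta$ we need its endpoint $u$ to be good for that height, while the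
derivative in the direction $\mathbf 1_{(t,u]}$ must be tested with
$\delta\to0$ for a fixed $u$. This is why Lemma~\ref{lem:good} handles
countably many triples at once.

\begin{proof}[Proof of Proposition~\ref{prop:corner}]
Let $(f,t)$ be as in Lemma~\ref{lem:min} and let $c=f(t)>0$. By
Lemma~\ref{lem:good} there is $u>t$ that is good for $(0,t,1)$ and for all
$(f,t,c+\frac1k)$, $k\in\mathbb N$. Put $e=\mathbf 1_{(t,u]}$ and $g=f+ce$.
By \eqref{eq:stable} and \eqref{eq:P}, $p(g)=p(f)\ge\frac\kappa2c>0$.

Consider the convex function $\gamma(\lambda)=p(f+\lambda e)$. We have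
$\gamma(0)=\gamma(c)=p(f)$, so $\gamma\le p(f)$ on $[0,c]$ by convexity, and
$\gamma\ge p(f)$ everywhere by \eqref{eq:mono}. Thus $\gamma$ is constant on
$[0,c]$, and its left derivative at $c$ is $0$.

By Lemma~\ref{lem:step}, $(f+(c+\frac1k)e,u)$ lies in $\mathcal P$ and extends
$(f,t)$. By Lemma~\ref{lem:min},
\[
\gamma\bigl(c+\tfrac1k\bigr)-\tfrac\kappa4\bigl(c+\tfrac1k\bigr)\ge p(f)-\tfrac\kappa4c,
\qquad\text{that is,}\qquad
\frac{\gamma(c+\frac1k)-\gamma(c)}{1/k}\ge\frac\kappa4 .
\]
So the right derivative of $\gamma$ at $c$ is at least $\kappa/4>0$, and $p$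
has a corner at $g$ in the direction $e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Proposition~\ref{prop:corner}, hypothesis \eqref{eq:H} fails: there is
$v\ge r$ with $p(\mathbf 1_{(v,w]})=0$ for all $w>v$. The set $\{p=0\}$ is a
closed linear subspace, so it contains $X_v$ by Lemma~\ref{lem:dense}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The first claim is Proposition~\ref{prop:asplund}. A continuous norm that is
G\^ateaux differentiable at every nonzero point would vanish on some
$X_v\neq\{0\}$ by Theorem~\ref{thm:B}, which is impossible for a norm. A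
$C^1$-smooth norm is continuous, as shown after Definition~\ref{def:smooth},
and Fr\'echet differentiability implies G\^ateaux differentiability.
\end{proof}

\section{Convex functions and operators}\label{sec:convex}

\begin{theorem}\label{thm:C}
Let $\Phi\colon X\to\mathbb R$ be continuous, convex and everywhere G\^ateaux
differentiable. Then for every $r\in T$ there is $v\ge r$ such that
\[
\Phi(f+h)=\Phi(f)\qquad(f\in X,\ h\in X_v).
\]
\end{theorem}

This contains Theorem~\ref{thm:B}: if $p$ is as in that theorem, then
$\Phi=p^2$ is convex, differentiable where $p>0$, and differentiable with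
derivative $0$ where $p(f)=0$, because there $p(f+\tau h)^2\le\tau^2p(h)^2$.
For the converse deduction we recall three standard facts.

\begin{enumerate}
\item[(i)] Let $F\colon X\to\mathbb R$ be continuous and convex. A
\emph{subgradient} of $F$ at $f$ is a functional $\xi\in X^*$ with
$F(g)\ge F(f)+\xi(g-f)$ for all $g$. The right derivative of
$\tau\mapsto F(f+\tau h)$ at $0$ is the maximum of $\xi(h)$ over all
subgradients $\xi$ at $f$ (Hahn--Banach theorem). Hence $F$ is G\^ateaux
differentiable at $f$ if and only if it has exactly one subgradient there,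
which is then $F'(f)$.
\item[(ii)] If $B\subset X$ is closed, convex, symmetric and has $0$ in its
interior, then its Minkowski functional
$p(f)=\inf\{\lambda>0:f\in\lambda B\}$ is a continuous seminorm and
$B=\{p\le1\}$.
\item[(iii)] A convex function on $\mathbb R$ that is bounded above is
constant.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
A seminorm is even, so we first symmetrize $\Phi$. Symmetrization loses the
linear part of $\Phi$, which is removed in the last step.

\emph{Step 1: a seminorm.} Let $\Psi(f)=\Phi(f)+\Phi(-f)-2\Phi(0)$. This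
function is even, convex, continuous and G\^ateaux differentiable; $\Psi(0)=0$,
and $\Psi\ge0$ by convexity of $\Phi$. Let $p$ be the Minkowski functional of
$B=\{\Psi\le1\}$. We claim that $p$ is G\^ateaux differentiable wherever it is
positive. By homogeneity it suffices to consider $f$ with $p(f)=1$. Then
$f\in B$, and $\Psi(f)<1$ would put $(1+\delta)f$ in $B$ for small $\delta>0$
and give $p(f)<1$; so $\Psi(f)=1$. Let $\psi=\Psi'(f)$. The subgradient
inequality at $g=0$ gives $\psi(f)\ge\Psi(f)-\Psi(0)=1$.

Let $\xi$ be a subgradient of $p$ at $f$. Testing with $g=0$ and $g=2f$ gives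
$\xi(f)=1$, and then $\xi\le p$. If $\psi(h)<0$, then $\Psi(f+\tau h)<1$ for
small $\tau>0$, so $1+\tau\xi(h)=\xi(f+\tau h)\le p(f+\tau h)\le1$ and
$\xi(h)\le0$. If $\psi(h)=0$ and $\varepsilon>0$, then
$\psi(\pm h-\varepsilon f)<0$, so $\pm\xi(h)\le\varepsilon$; hence $\xi(h)=0$.
Thus $\ker\psi\subset\ker\xi$, so $\xi$ is a multiple of $\psi$, and
$\xi(f)=1$ forces $\xi=\psi/\psi(f)$. The subgradient is unique, and (i)
proves the claim.

\emph{Step 2: $\Phi$ is affine in the directions of some $X_{v_0}$.} By
Theorem~\ref{thm:B} there is $v_0\ge r$ with $p|_{X_{v_0}}=0$. Let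
$h\in X_{v_0}$. The line $\mathbb Rh$ lies in $B$, so $\Psi=0$ on it by (iii).
Then $\Phi(\tau h)=2\Phi(0)-\Phi(-\tau h)$ is both convex and concave in
$\tau$, hence affine, and its slope is $\ell(h)$, where $\ell=\Phi'(0)\in X^*$.
So $\Phi(\tau h)=\Phi(0)+\tau\ell(h)$. For $f\in X$ and $n\ge1$, convexity
gives
\[
\Phi\bigl((1-\tfrac1n)f+h\bigr)\le(1-\tfrac1n)\Phi(f)+\tfrac1n\Phi(nh)
=(1-\tfrac1n)\Phi(f)+\tfrac1n\Phi(0)+\ell(h).
\]
Letting $n\to\infty$ we get $\Phi(f+h)\le\Phi(f)+\ell(h)$. The same inequality
for the pair $(f+h,-h)$ reads $\Phi(f)\le\Phi(f+h)-\ell(h)$. Therefore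
\[
\Phi(f+h)=\Phi(f)+\ell(h)\qquad(f\in X,\ h\in X_{v_0}).
\]

\emph{Step 3: removing $\ell$.} The functional $\ell$ need not vanish on
$X_{v_0}$: for $\Phi(f)=f(x)$ we have $\Psi=0$, and $v_0$ could lie below $x$.
We move to a successor. Fix $k\in\mathbb N$ and suppose that $s_1,\dots,s_n$
are distinct immediate successors of $v_0$ with functions
$g_i\in C_0(T_{s_i})$, $\|g_i\|_\infty\le1$, $\ell(g_i)>1/k$. By
\eqref{eq:disjoint}, $n/k<\ell(\sum_ig_i)\le\|\ell\|$. So for each $k$ only
finitely many successors $s$ have $\|\ell|_{C_0(T_s)}\|>1/k$, and $\ell$
vanishes on $C_0(T_s)$ for all but countably many $s$. Let $v$ be such an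
$s$. Then $v\ge r$, $X_v\subset X_{v_0}$ and $X_v\subset C_0(T_v)$, so
$\Phi(f+h)=\Phi(f)$ for $h\in X_v$.
\end{proof}

The \emph{density} of a Banach space is the least cardinality of a dense
subset.

\begin{corollary}\label{cor:D}
\begin{enumerate}
\item[(1)] Let $Y$ be a Banach space with a continuous norm $q$, equivalent or
not, that is G\^ateaux differentiable off $0$, and let $S\colon X\to Y$ be
bounded and linear. Then for every $r\in T$ there is $v\ge r$ with
$S|_{X_v}=0$. In particular, $\ker S$ contains an isometric copy of $X$.
\item[(2)] If $X$ admits a bounded linear injection into a Banach space $Z$,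
then $Z$ has no continuous norm that is G\^ateaux differentiable off $0$. For
every cardinal $\tau\ge2^{\aleph_0}$ there is an Asplund space of density
$\tau$ with no such norm, for instance $X\oplus c_0(\tau)$.
\end{enumerate}
\end{corollary}

\begin{proof}
(1) The seminorm $p=q\circ S$ is continuous. If $p(f)>0$, then $Sf\ne0$, and
$p(f+\tau h)=q(Sf+\tau Sh)$ shows that $p$ is G\^ateaux differentiable at $f$
with derivative $q'(Sf)\circ S$. Theorem~\ref{thm:B} gives $v\ge r$ with
$p|_{X_v}=0$, and so $S|_{X_v}=0$ because $q$ is a norm.

Let $s$ be an immediate successor of $v$ and $\beta=|s|$. For $x\in T$ let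
$s^{\frown}x$ be the extension of $s$ of length $\beta+|x|$ with
$(s^{\frown}x)(\beta+\gamma)=x(\gamma)$ for $\gamma<|x|$. Every countable
ordinal $\ge\beta$ is $\beta+\alpha$ for a unique countable $\alpha$, so
$x\mapsto s^{\frown}x$ is an order isomorphism of $T$ onto $T_s$. As $\beta$ is
a successor, $\beta+\alpha$ is a limit exactly when $\alpha$ is a nonzero
limit; and for $y\in T_s$ of limit length the intervals $(y',y]$ with
$s\le y'<y$ form a neighborhood base. So the map is a homeomorphism onto the
clopen set $T_s\subset T_{>v}$, and $X_v\supset C_0(T_s)$, which is isometric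
to $X$.

(2) If $Z$ had such a norm, then by (1) the injection would vanish on some
$X_v\ne\{0\}$. This applies to $Z=X\oplus c_0(\tau)$, with the maximum norm.

We compute the density. For infinite $\alpha<\omega_1$ the number of functions
$\alpha\to\omega_1$ is $\aleph_1^{\aleph_0}$, which lies between
$2^{\aleph_0}$ and $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. Summing over
$\aleph_1\le2^{\aleph_0}$ levels, $T$ has cardinality $2^{\aleph_0}$. By
Lemma~\ref{lem:dense} the rational combinations of the functions
$\mathbf 1_{[\emptyset,t]}$ are dense in $X$. These functions are at mutual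
distance $1$, so the open balls of radius $\frac12$ around them are disjoint
and each meets any dense set. Hence $X$ has density $2^{\aleph_0}$. The same
two arguments with the unit vectors show that $c_0(\tau)$ has density $\tau$,
so $Z$ has density $\max(2^{\aleph_0},\tau)=\tau$.

Finally, $Z$ is Asplund. A separable subspace of $c_0(\tau)$ lies in
$c_0(A)$ for a countable $A\subset\tau$, and $c_0(A)^*=\ell_1(A)$ is
separable; so $c_0(\tau)$ is Asplund. A separable subspace of $Z$ lies in
$Y_1\oplus Y_2$, where $Y_1,Y_2$ are the closures of its two projections, and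
$(Y_1\oplus Y_2)^*=Y_1^*\oplus Y_2^*$ is separable.
\end{proof}

By part (1), the method of Example~\ref{ex:injection} fails for $X$ in a
strong form: every bounded operator from $X$ into a Hilbert space or into
$c_0(\Gamma)$ vanishes on a copy of $X$.

\section{Vanishing is cofinal, not eventual}\label{sec:sharp}

Theorem~\ref{thm:B} produces a point $v$ with $p|_{X_v}=0$ above each
$r\in T$. One might hope for a level $\alpha<\omega_1$ such that $p|_{X_v}=0$
for all $v$ of length $\alpha$. This is false. In Section~\ref{sec:model}
weights could not decay because they were positive on all of $T$. If they are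
allowed to vanish outside a subtree, they can tend to $0$ along every branch
and still be positive at points of every height.

\begin{proposition}\label{prop:sharp}
There is a continuous seminorm $q$ on $X$, of class $C^\infty$ on $\{q>0\}$,
such that for every $\alpha<\omega_1$ there is $v\in T$ of length $\alpha$
with $q|_{X_v}\neq0$.
\end{proposition}

\begin{proof}
Let $\Gamma$ be the set of those $\gamma\in T$ of successor length that are
injective with values in $\omega$, and let $k(\gamma)<\omega$ be the last
value of $\gamma$. For $f\in X$ put
\[
(Sf)(\gamma)=2^{-k(\gamma)}f(\gamma)\qquad(\gamma\in\Gamma).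
\]
We claim that $Sf\in c_0(\Gamma)$. Let $\varepsilon>0$. The compact set
$\{|f|\ge\varepsilon\}$ is covered by finitely many open sets
$[\emptyset,x_1],\dots,[\emptyset,x_N]$. If $|(Sf)(\gamma)|\ge\varepsilon$,
then $|f(\gamma)|\ge\varepsilon$, so $\gamma\le x_i$ for some $i$; and
$2^{k(\gamma)}\le\|f\|_\infty/\varepsilon$, which leaves finitely many values
for $k(\gamma)$. Two distinct elements of $\Gamma$ below the same $x_i$ are
comparable, say $\gamma<\gamma'$. Then $k(\gamma)$ and $k(\gamma')$ are values
of the injective function $\gamma'$ at different arguments, so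
$k(\gamma)\ne k(\gamma')$. Hence only finitely many $\gamma$ satisfy
$|(Sf)(\gamma)|\ge\varepsilon$.

Thus $S\colon X\to c_0(\Gamma)$ is linear with $\|S\|\le1$. Let $N$ be an
equivalent norm on $c_0(\Gamma)$ that is $C^\infty$ off $0$
\cite[Ch.~V]{DGZ}, and put $q=N\circ S$. This is a continuous seminorm, and it
is $C^\infty$ on $\{q>0\}=\{f:Sf\neq0\}$ by the chain rule.

Let $\alpha<\omega_1$. Since $\alpha$ is countable, there is an injection
$v\colon\alpha\to\omega$ with even values. Then $\gamma=v^{\frown}1$ belongs
to $\Gamma$, the function $\mathbf 1_{\{\gamma\}}$ belongs to $X_v$, and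
$(S\mathbf 1_{\{\gamma\}})(\gamma)=\frac12$. So
$q(\mathbf 1_{\{\gamma\}})>0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DGZ}
Deville, Godefroy and Zizler,
\emph{Smoothness and Renormings in Banach Spaces}.

\bibitem{NP}
Namioka and Phelps,
\emph{Banach spaces which are Asplund spaces},
Duke Math. J. \textbf{42} (1975).

\bibitem{problems}
\emph{Some problems on ordinary differential equations in Banach spaces},
\texttt{https://webarchiv.lib.cas.cz:443/\allowbreak wayback/\allowbreak 20110604003827/\allowbreak http://www.math.cas.cz/\allowbreak preprint/\allowbreak pre-200.pdf}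

\end{thebibliography}
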